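\title{Three supercongruences at the CM points of discriminants $-20$ and $-24$}

\begin{abstract}
For primes $p>5$ we determine $\sum_{k<p}\frac{(4k)!}{k!^4}(-2^{10})^{-k}$ and $\sum_{k<p}\binom{2k}k^2\binom{3k}k216^{-k}$ modulo $p^2$ in terms of the quadratic forms $x^2+5y^2$ and $x^2+6y^2$, and modulo $p^3$ when $p$ splits in $\mathbb Q(\sqrt{-5})$, respectively $\mathbb Q(\sqrt{-6})$. We also prove $\sum_{k<p}(6k+1)\binom{2k}k^2\binom{3k}k216^{-k}\equiv\left(\frac p3\right)p\pmod{p^3}$. The generating series are expansions of a weight two Eisenstein series $\theta$ on $\Gamma_0(2)$ or $\Gamma_0(3)$, and a Hecke argument shows that their truncations at $p$ are congruent to $\theta(\tau)/\theta(p\tau)$ modulo $p^3$. Complex multiplication then settles the split primes. For the other statements the truncation is identified with a matrix entry of the Verschiebung on the symmetric square of the de Rham cohomology of a family of elliptic curves.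
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Let $p>5$ be a prime and put
\[
S_1=\sum_{k=0}^{p-1}\frac{(4k)!}{k!^4}\,\frac1{(-2^{10})^k},\qquad
S_2=\sum_{k=0}^{p-1}\frac{\binom{2k}k^2\binom{3k}k}{216^k},\qquad
S_3=\sum_{k=0}^{p-1}(6k+1)\frac{\binom{2k}k^2\binom{3k}k}{216^k}.
\]
These rational numbers lie in the ring $\mathbb Z_{(p)}$ of fractions with denominator prime to $p$, and all congruences between rational numbers are taken in this ring. Conjecture~6 of \cite{SC} asserts that, with integers $x,y$ as indicated,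
\begin{equation}\label{eq:conj1}
S_1\equiv\begin{cases}
4x^2-2p & \text{if } p\equiv1,9\pmod{20},\ p=x^2+5y^2,\\
2(p-x^2) & \text{if } p\equiv3,7\pmod{20},\ 2p=x^2+5y^2,\\
0 & \text{if } p\equiv11,13,17,19\pmod{20}
\end{cases}\pmod{p^2},
\end{equation}
\begin{equation}\label{eq:conj2}
S_2\equiv\begin{cases}
x^2-2p & \text{if } p\equiv1,7\pmod{24},\ 4p=x^2+6y^2,\\
2x^2-2p & \text{if } p\equiv5,11\pmod{24},\ 2p=x^2+6y^2,\\
0 & \text{if } p\equiv13,17,19,23\pmod{24}
\end{cases}\pmod{p^2},
\end{equation}
\begin{equation}\label{eq:conj3}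
S_3\equiv\left(\frac p3\right)p\pmod{p^3},
\end{equation}
where $\left(\frac p3\right)$ is the Legendre symbol. The first two cases of \eqref{eq:conj1} are those with $\left(\frac{-5}p\right)=1$, in which $p$ splits in $\mathbb Q(\sqrt{-5})$; in the third, $p$ is inert. The cases of \eqref{eq:conj2} are related in the same way to $\mathbb Q(\sqrt{-6})$. We prove the conjecture, and more in the split cases.

\begin{theorem}\label{thm:main}
Let $p>5$ be a prime. The representations in \eqref{eq:conj1} and \eqref{eq:conj2} exist in the stated cases, and the congruences \eqref{eq:conj1}, \eqref{eq:conj2}, \eqref{eq:conj3} hold. Moreover, modulo $p^3$,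
\begin{align*}
S_1&\equiv 4x^2-2p-\frac{p^2}{4x^2} && \text{if } p\equiv1,9\pmod{20},\ p=x^2+5y^2,\\
S_1&\equiv 2(p-x^2)+\frac{p^2}{2x^2} && \text{if } p\equiv3,7\pmod{20},\ 2p=x^2+5y^2,\\
S_2&\equiv x^2-2p-\frac{p^2}{x^2} && \text{if } p\equiv1,7\pmod{24},\ 4p=x^2+6y^2,\\
S_2&\equiv 2x^2-2p-\frac{p^2}{2x^2} && \text{if } p\equiv5,11\pmod{24},\ 2p=x^2+6y^2.
\end{align*}
\end{theorem}

\subsection{The prime 7}\label{sec:seven}

The smallest case already shows the shape of the answer. Take $p=7$ and work modulo $343$. Since $216\cdot27=17\cdot343+1$, we have $1/216\equiv27$, and $27^k\equiv1,27,43,132,134$ for $k=0,\dots,4$. The numbers $\binom{2k}k^2\binom{3k}k$ are $1,\,12,\,540,\,33600,\,2425500$ for $k\le4$, while $252^2\cdot3003$ and $924^2\cdot18564$ are divisible by $7^3$. So the terms of $S_2$ are congruent to $1,324,239,210,147,0,0$, and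
\[
S_2\equiv921\equiv-108,\qquad S_3\equiv1+7\cdot324+13\cdot239+19\cdot210+25\cdot147=13041\equiv7 .
\]
With $28=2^2+6\cdot2^2$ the theorem predicts $S_2\equiv-10-49/4\equiv-10-98$, as found.

The residue $-108$ has a meaning. It is a root of $Y^2+10Y+49$ modulo $343$, because $108^2-1080+49=31\cdot343$. The roots of this polynomial are $\pi^2$ and $\bar\pi^2$, where $\pi=1+\sqrt{-6}$ has norm $7$. In $\mathbb Z_7$ one of them is a unit $u$ and the other is $49/u$, so $S_2\equiv u\pmod{7^3}$. This is the general pattern for split primes: the sum is congruent to the $p$-adic unit root $u$ of a polynomial $Y^2-TY+p^2$ that comes from the factorization of $p$ in the quadratic field. From $u=T-p^2/u$ we get $u\equiv T\pmod{p^2}$, which is the conjectured value, and $u\equiv T-p^2/T\pmod{p^3}$, which is the refinement. An inert prime has no such factorization, and the value $0$ is the natural guess.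

The third sum has a real counterpart: the infinite series with the terms of $S_3$ converges to $3\sqrt3/\pi$ (Remark~\ref{rem:pi}). The weight $6k+1$ is singled out by one and the same computation in both settings.

\subsection{The method}

The following notation is used throughout. Let $N\in\{2,3\}$ and
\[
\begin{array}{llll}
N=2: & a_k=\dfrac{(4k)!}{k!^4}, & c=64, & a=\frac14,\\[2ex]
N=3: & a_k=\dbinom{2k}k^2\dbinom{3k}k=\dfrac{(2k)!\,(3k)!}{k!^5}, & c=27, & a=\frac13,
\end{array}
\]
so that $a=\frac{N-1}{2N}$. For a prime $p\ge5$ let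
\[
F(t)=\sum_{k\ge0}a_kt^k,\qquad f(t)=\sum_{k=0}^{p-1}a_kt^k,\qquad\vartheta=t\frac d{dt}.
\]
Then $S_1=f(-\frac1{1024})$ for $N=2$, while $S_2=f(\frac1{216})$ and $S_3=((6\vartheta+1)f)(\frac1{216})$ for $N=3$. We write $\mathbb H$ for the upper half plane, $q=e^{2\pi i\tau}$, and $D=q\frac d{dq}=\frac1{2\pi i}\frac d{d\tau}$.

In Section~\ref{sec:modular} we find a modular function $t(\tau)=q+\cdots$ and a modular form $\theta$ of weight $2$ on $\Gamma_0(N)$ with $F(t(\tau))=\theta(\tau)$. Section~\ref{sec:cm} shows that $-\frac1{1024}$ and $\frac1{216}$ are values of $t$ at imaginary quadratic points $\tau_0$ of discriminants $-20$ and $-24$. The link between the infinite series and its truncation is the congruence of $q$-series $f(t)\equiv\theta(\tau)/\theta(p\tau)\pmod{p^3}$ of Section~\ref{sec:hecke}. A congruence of $q$-series cannot be evaluated at $\tau_0$, but it has two algebraic consequences that can. First, $\theta(\tau)/\theta(p\tau)$ is a root of a polynomial over $\mathbb Q(t)$ that is congruent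 to $Y^p(Y-f(t))$ modulo $p^3$; for split $p$, complex multiplication exhibits a unit root of this polynomial at $\tau_0$ (Section~\ref{sec:split}). Second, $f(t)$ is, modulo $p^3$, a matrix entry of the Verschiebung $V$ acting on the symmetric square of the de Rham cohomology of a family of elliptic curves (Section~\ref{sec:family}). At a point with complex multiplication, $V$ is diagonal or antidiagonal in a suitable basis, according as $p$ is split or inert. This gives Theorem~\ref{thm:cm}, a statement about general CM points that contains the inert cases and \eqref{eq:conj3}.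

\section{The generating series as a modular form}\label{sec:modular}

\subsection{A Hauptmodul and its logarithmic derivative}

Let $\Gamma_0(M)\subset\mathrm{SL}_2(\mathbb Z)$ be the group of matrices with lower left entry divisible by $M$, let $M_k(\Gamma_0(M))$ be the space of holomorphic modular forms of weight $k$, and let $X_0(M)$ be the compactification of $\Gamma_0(M)\backslash\mathbb H$. The index of $\Gamma_0(M)$ is $M+1$ for prime $M$ and $12$ for $M=6$. We use two standard facts.
\begin{enumerate}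
\item[(F1)] For $N\in\{2,3\}$ the curve $X_0(N)$ has two cusps $\infty$ and $0$, and there is exactly one orbit of points of $\mathbb H$ with nontrivial stabilizer in $\Gamma_0(N)/\{\pm1\}$. The stabilizer has order $N$. We fix a point $\tau_*$ of this orbit. The Fricke involution $\tau\mapsto-1/(N\tau)$ normalizes $\Gamma_0(N)$ and exchanges the cusps.
\item[(F2)] (Valence formula.) A nonzero form of even weight $k$ on $\Gamma_0(M)$ has $\frac k{12}[\mathrm{SL}_2(\mathbb Z):\Gamma_0(M)]$ zeros on $X_0(M)$. Here a cusp counts with the integral order in its local parameter, which is $q$ at $\infty$, and a zero of order $n$ at a point of $\mathbb H$ with stabilizer of order $m$ counts $n/m$. In particular a form whose $q$-expansion vanishes to an order exceeding this number is $0$.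
\end{enumerate}
Let $E_2=1-24q-\cdots$, $E_4=1+240q+\cdots$, $E_6=1-504q-\cdots$ be the Eisenstein series and $\eta=q^{1/24}\prod_{n\ge1}(1-q^n)$, so that $D\log\eta=E_2/24$ and $\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$. The classical $\Gamma_0(N)$-invariant function
\[
h=\Big(\frac{\eta(\tau)}{\eta(N\tau)}\Big)^{24/(N-1)}\in q^{-1}(1+q\mathbb Z[[q]])
\]
has no zeros or poles on $\mathbb H$, and the transformation law of $\eta$ gives $h(-\frac1{N\tau})=N^{12/(N-1)}/h(\tau)=c^2/h(\tau)$. So $h$ has a simple pole at $\infty$, a simple zero at $0$, and is an isomorphism $X_0(N)\to\mathbb P^1$. Put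
\[
\theta=-D\log h=\frac{NE_2(N\tau)-E_2(\tau)}{N-1}=1+\frac{24}{N-1}\sum_{n\ge1}\Big(\sum_{d\mid n,\ N\nmid d}d\Big)q^n\in\mathbb Z[[q]].
\]
Differentiating the invariance of $h$ shows that $\theta$ has weight $2$ under $\Gamma_0(N)$, and differentiating the Fricke relation gives the second formula in
\begin{equation}\label{eq:fricke}
h\Big(-\frac1{N\tau}\Big)=\frac{c^2}{h(\tau)},\qquad\theta\Big(-\frac1{N\tau}\Big)=-N\tau^2\theta(\tau).
\end{equation}
Hence $\theta$ is holomorphic at both cusps and $\theta\in M_2(\Gamma_0(N))$.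

\begin{lemma}\label{lem:elliptic}
The zeros of $\theta$ form the orbit of $\tau_*$, each has order $N-1$, and $h(\tau_*)=-c$.
\end{lemma}

\begin{proof}
By (F2), $\theta$ has $\frac{N+1}6=\frac{N-1}N<1$ zeros on $X_0(N)$. Zeros outside the orbit of $\tau_*$ count at least $1$, so there are none, and the order at $\tau_*$ is $N-1$. The Fricke involution normalizes $\Gamma_0(N)$, so it preserves the orbit of $\tau_*$, and \eqref{eq:fricke} gives $h(\tau_*)=\pm c$. At the fixed point $i/\sqrt N$ the value of $h$ is positive with square $c^2$, so it is $c$; and $\theta(i/\sqrt N)>0$, so this point is not in the orbit of $\tau_*$. As $h$ is injective on $X_0(N)$, we get $h(\tau_*)=-c$.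
\end{proof}

We move the three special points to $0,1,\infty$ and then pass to the quotient by the Fricke involution:
\[
X=\frac c{h+c}\in cq+q^2\mathbb Z[[q]],\qquad t=\frac h{(h+c)^2}=\frac{X(1-X)}c\in q+q^2\mathbb Z[[q]].
\]
The function $X$ is an isomorphism $X_0(N)\to\mathbb P^1$ that sends $\infty,0,\tau_*$ to $0,1,\infty$. Since $\mathbb H\to X_0(N)$ is ramified to order $N$ at $\tau_*$, the functions $X$ and $t$ of $\tau$ have poles of orders $N$ and $2N$ there. By \eqref{eq:fricke}, $X(-\frac1{N\tau})=1-X(\tau)$, and $t$ is Fricke invariant. From $Dh=-h\theta$ we get $DX=X(1-X)\theta$. Therefore the derivation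
\begin{equation}\label{eq:partial}
\partial:=X(1-X)\frac d{dX}=\theta^{-1}D\quad\text{satisfies}\quad\partial t=(1-2X)\,t,\qquad(1-2X)^2=1-4ct .
\end{equation}

\subsection{The differential equation}

A form of weight $2$ is the square of a form of weight $1$, locally, and a form $z$ of weight $1$ satisfies a second order equation in $X$ whose solutions are $z$ and $\tau z$. With only three singular points, the equation is determined by the local behavior.

\begin{proposition}\label{prop:ode}
Let $z$ be a local branch of $\sqrt\theta$ off the orbit of $\tau_*$, and $g=a(1-a)X(1-X)$. Then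
\begin{equation}\label{eq:ode}
\partial^2y=g\,y\qquad\text{for } y=z\text{ and }y=\tau z .
\end{equation}
Moreover $\theta=F(t)$ in $\mathbb Z[[q]]$.
\end{proposition}

\begin{proof}
Off the orbit of $\tau_*$ we have $DX\ne0$, so $X$ is a local coordinate; a subscript $X$ denotes $d/dX$. Let $\mathcal Dy=(X(1-X)y_X)_X$. Since $\tau_X=1/(2\pi iX(1-X)z^2)$,
\[
X(1-X)\big(z(\tau z)_X-z_X\,\tau z\big)=X(1-X)z^2\tau_X=\frac1{2\pi i}.
\]
Differentiating gives $z\,\mathcal D(\tau z)=\tau z\,\mathcal Dz$. So $z$, $\tau z$ and their linear combinations satisfy $\mathcal Dy=\mathcal Ry$ with $\mathcal R=\mathcal Dz/z$, which does not depend on the branch. For $\gamma\in\Gamma_0(N)$ with lower row $(m,n)$ we have $X\circ\gamma=X$ and $z\circ\gamma=\pm(m\tau+n)z$, a solution; hence $\mathcal R\circ\gamma=\mathcal R$. The operator $\mathcal D$ is invariant under $X\mapsto1-X$, and the Fricke involution sends $z$ to a constant multiple of $\tau z$; hence $\mathcal R$ is Fricke invariant. It is holomorphic off the orbit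 of $\tau_*$. Near $\infty$, $z$ is a power series in $X$ with constant term $\pm1$, so $\mathcal R$ is holomorphic at $X=0$, and then also at $X=1$. Near $\tau_*$ the function $X^{-1/N}$ is a local coordinate in which $\theta$ vanishes to order $N-1$, so $z=\sum_{j\ge0}v_jX^{-a-j/N}$ with $v_0\ne0$. As $\mathcal DX^{-b}=b(1-b)X^{-b}+b^2X^{-b-1}$, we get $\mathcal R\to a(1-a)$ at $\tau_*$. Thus $\mathcal R$ is holomorphic on $X_0(N)$, hence equal to the constant $a(1-a)$. Since $\partial^2=X(1-X)\mathcal D$, this is \eqref{eq:ode}.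

From $\theta=z^2$ and \eqref{eq:ode} we obtain $\partial\theta=2z\,\partial z$, $\partial^2\theta=2(\partial z)^2+2gz^2$, and $\partial^3\theta=4g\,\partial\theta+2(\partial g)\theta$. Regard $\theta$ as a power series in $t$. By \eqref{eq:partial}, $\partial=(1-2X)\vartheta$ on such series, and $\partial(1-2X)=-2ct$. Hence $\partial^2\theta=(1-4ct)\vartheta^2\theta-2ct\,\vartheta\theta$ and
\[
\partial^3\theta=(1-2X)\big((1-4ct)\vartheta^3-6ct\,\vartheta^2-2ct\,\vartheta\big)\theta .
\]
With $b=a(1-a)$ and $g=bct$, the other side is $(1-2X)\,ct\,(4b\vartheta+2b)\theta$. Dividing by $1-2X$,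
\[
\vartheta^3\theta=ct\big(4\vartheta^3+6\vartheta^2+(2+4b)\vartheta+2b\big)\theta=4ct\,(\vartheta+\tfrac12)(\vartheta+a)(\vartheta+1-a)\,\theta .
\]
So the coefficients $\theta_k$ of $\theta$ in $t$ satisfy $\theta_0=1$ and $(k+1)^3\theta_{k+1}=4c(k+\frac12)(k+a)(k+1-a)\theta_k$. The $a_k$ satisfy the same recurrence: $a_{k+1}/a_k$ is $4(4k+1)(4k+2)(4k+3)/(k+1)^3$ for $N=2$ and $6(2k+1)(3k+1)(3k+2)/(k+1)^3$ for $N=3$.
\end{proof}

\subsection{The Eisenstein series of weights 4 and 6}

To write down the elliptic curve with lattice $\mathbb Z+N\tau\mathbb Z$ in terms of $X$ we need $E_4(N\tau)$ and $E_6(N\tau)$. Let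
\[
(G_4,G_6)=\begin{cases}\big(1-\frac34X,\ 1-\frac98X\big)&(N=2),\\[0.5ex] \big(1-\frac89X,\ 1-\frac43X+\frac8{27}X^2\big)&(N=3).\end{cases}
\]

\begin{lemma}\label{lem:E4E6}
We have $\theta^2G_4=E_4(N\tau)$ and $\theta^3G_6=E_6(N\tau)$. Moreover $G_4^3-G_6^2$ equals $\frac{27}{64}X^2(1-X)$ for $N=2$ and $\frac{64}{729}X^3(1-X)$ for $N=3$.
\end{lemma}

\begin{proof}
The function $X$ is finite at both cusps, and $\theta^mX^n$ has order $m(N-1)-nN$ at $\tau_*$. This is $\ge0$ for $(m,n)=(2,1),(3,1)$, and for $(3,2)$ if $N=3$. So all four left sides are holomorphic forms on $\Gamma_0(N)$. The numbers of zeros in weights $4$ and $6$ are $1,\frac32$ for $N=2$ and $\frac43,2$ for $N=3$. For $N=2$ we have $\theta=1+24q+\cdots$, $X=64q+\cdots$, so $\theta^2G_4=(1+48q+\cdots)(1-48q+\cdots)$ and $\theta^3G_6=(1+72q+\cdots)(1-72q+\cdots)$ are $1+O(q^2)$. For $N=3$ we have $\theta=1+12q+36q^2+\cdots$ and $h=q^{-1}-12+\cdots$, so $X=27q-405q^2+\cdots$. Then $\theta^2G_4=(1+24q+\cdots)(1-24q+\cdots)=1+O(q^2)$ and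
\[
\theta^3G_6=(1+36q+540q^2+\cdots)(1-36q+756q^2+\cdots)=1+O(q^3).
\]
Since $E_k(N\tau)=1+O(q^N)$, each difference vanishes at $\infty$ to an order exceeding the number of zeros, and is $0$ by (F2). For the last claim, the difference $G_4^3-G_6^2$ expands to $(\frac{27}{16}-\frac{81}{64})X^2-\frac{27}{64}X^3$ for $N=2$ and to $(\frac{64}{81}-\frac{512}{729})X^3-\frac{64}{729}X^4$ for $N=3$.
\end{proof}

\subsection{Pairs of lattices}

Hecke correspondences and complex multiplication are easiest to handle with lattices. A \emph{pair} is a pair of lattices $L\subset L'$ in $\mathbb C$ with $[L':L]=N$. Every pair can be written as $\ell\cdot(L_\tau,L'_\tau)$ with $\ell\in\mathbb C^\times$, $\tau\in\mathbb H$ and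
\[
L_\tau=\mathbb Z+\tau\mathbb Z,\qquad L'_\tau=N^{-1}\mathbb Z+\tau\mathbb Z=N^{-1}(\mathbb Z+N\tau\mathbb Z).
\]
Another choice replaces $(\ell,\tau)$ by $(\ell(m\tau+n),\gamma\tau)$, where $\gamma\in\mathrm{SL}_2(\mathbb Z)$ has lower row $(m,n)$, and it gives the same $L'$ exactly when $N^{-1}(m\tau+n)\in L'_\tau$, that is, when $\gamma\in\Gamma_0(N)$. So $\Theta(L,L')=\ell^{-2}\theta(\tau)$ is well defined and homogeneous of degree $-2$, and homothety classes of pairs correspond to points of $\Gamma_0(N)\backslash\mathbb H$. The pair of $-\frac1{N\tau}$ is $(N\tau)^{-1}(NL'_\tau,L_\tau)$. Thus the Fricke involution is $(L,L')\mapsto(NL',L)$, and \eqref{eq:fricke} becomes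
\begin{equation}\label{eq:frickelattice}
\Theta(NL',L)=-N^{-1}\Theta(L,L').
\end{equation}

\section{The two CM points}\label{sec:cm}

We recall the basic facts of complex multiplication for the ring of integers $\mathcal O$ of an imaginary quadratic field $K$. The lattices stable under $\mathcal O$ are the lattices homothetic to fractional ideals. Their $j$-invariants are algebraic integers, distinct for distinct ideal classes, and the set of them is stable under $\mathrm{Aut}(\mathbb C)$.

\subsection{Discriminant $-20$}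

\begin{proposition}\label{prop:cm20}
Let $N=2$ and $\tau_0=\frac{1+\sqrt{-5}}2$. Then $t(\tau_0)=-\frac1{1024}$ and $1-4ct(\tau_0)=\frac54$.
\end{proposition}

\begin{proof}
We show that $1/t_0=h_0+128+4096/h_0$ is an integer and locate it numerically; here $t_0=t(\tau_0)$, $h_0=h(\tau_0)$, $X_0=X(\tau_0)$.

\emph{Size.} For $N=2$, $h=q^{-1}\prod(1+q^n)^{-24}=q^{-1}\prod(1-q^{2n-1})^{24}$. At $\tau_0$ we have $q=-x$ with $x=e^{-\pi\sqrt5}$, $x^{-1}=1124.18\ldots$, so $-h_0=x^{-1}\prod(1+x^{2n-1})^{24}$. The product lies between $1+24x$ and $e^y$ with $y=24x/(1-x^2)<0.0214$, and $e^y-1<1.011\,y<24.3\,x$. Hence $1148<-h_0<1148.7$. The function $H+4096/H$ increases for $H>64$, so $-1024.3<1/t_0<-1023.5$.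

\emph{Integrality.} Since $j=1728E_4^3/(E_4^3-E_6^2)$, Lemma~\ref{lem:E4E6} gives
\[
j(2\tau)=J(X),\qquad J(X)=\frac{4096(1-\frac34X)^3}{X^2(1-X)}=\frac{(h+16)^3}h .
\]
Applying the Fricke involution, $j(\tau)=J(1-X)=(h'+16)^3/h'$ with $h'=4096/h$. Let $\mathcal O=\mathbb Z[\sqrt{-5}]$, of class number $2$, and $\mathfrak n=(2,1+\sqrt{-5})$, the only ideal of norm $2$; it is not principal and $\mathfrak n^2=(2)$. The pair of $\tau_0$ is $\frac12(\mathfrak n,\mathcal O)$, so $j(\tau_0)=j(\mathfrak n)$ and $j(2\tau_0)=j(\mathcal O)$ are algebraic integers. The numbers $h_0$ and $4096/h_0$ are roots of the monic polynomials $(Y+16)^3-jY$ with $j=j(2\tau_0)$ and $j=j(\tau_0)$. So $1/t_0$ is an algebraic integer.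

\emph{Rationality.} Let $\sigma\in\mathrm{Aut}(\mathbb C)$. As $X$ maps $\Gamma_0(2)\backslash\mathbb H$ onto $\mathbb P^1\smallsetminus\{0,1\}$, there is $\tau'$ with $X(\tau')=X_0^\sigma$. Since $J$ has rational coefficients, $(j(\tau'),j(2\tau'))=(j(\mathfrak n)^\sigma,j(\mathcal O)^\sigma)$, which is $(j(\mathfrak n),j(\mathcal O))$ or $(j(\mathcal O),j(\mathfrak n))$. Let $(L,L')$ be the pair of $\tau'$; both lattices are stable under $\mathcal O$. In the first case scale so that $L'=\mathcal O$. Then $L$ is an ideal of index $2$, so $L=\mathfrak n$ and $X(\tau')=X_0$. In the second case scale so that $L'=\mathfrak n$. Then $L$ is an $\mathcal O$-submodule of index $2$ in $\mathfrak n$, so $L=\mathfrak n^2=2\mathcal O$. The pair $(2\mathcal O,\mathfrak n)$ is the Fricke image of $(\mathfrak n,\mathcal O)$, and $X(\tau')=1-X_0$. In both cases $t_0^\sigma=t_0$. So $1/t_0\in\mathbb Z$, and $1/t_0=-1024$.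
\end{proof}

\subsection{Discriminant $-24$}

For $S_3$ we need a derivative of $\theta$ at the CM point as well as the value of $t$. We therefore use an explicit relation between $\tau$ and $2\tau$, which can be differentiated, at a point where doubling coincides with the Fricke involution.

\begin{proposition}\label{prop:cm24}
Let $N=3$, $\tau_0=\sqrt{-2/3}$, $X_0=X(\tau_0)$. Then $t(\tau_0)=\frac1{216}$, $1-2X_0=\frac1{\sqrt2}$, $1-4ct(\tau_0)=\frac12$, and
\begin{equation}\label{eq:lambda24}
\frac{D\theta}\theta(\tau_0)-\frac1{2\pi\,\mathrm{Im}\,\tau_0}=-\frac16(1-2X_0)\,\theta(\tau_0).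
\end{equation}
\end{proposition}

\begin{proof}
The theta series $z=\sum_{m,n\in\mathbb Z}q^{m^2+mn+n^2}=1+6q+6q^3+\cdots$ is a form of weight $1$ on $\Gamma_0(3)$ with the quadratic character $\chi_{-3}$ modulo $3$. The form $z^2-\theta$ of weight $2$ vanishes at $\infty$, and $1>\frac23$, so $z^2=\theta$; thus $z$ is a global square root of $\theta$, with a simple zero at $\tau_*$. We claim that
\begin{equation}\label{eq:modeq}
4X(2\tau)z(2\tau)^3=\big(z(\tau)-z(2\tau)\big)^2\big(z(\tau)+2z(2\tau)\big).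
\end{equation}
The form $Xz^3=(27q-405q^2+\cdots)(1+18q+\cdots)=27q+81q^2+\cdots$ is holomorphic at $\tau_*$, so both sides are holomorphic forms of weight $3$ on $\Gamma_0(6)$ with character $\chi_{-3}$. The left side is $108q^2+O(q^4)$, and so is the right side $(36q^2-72q^3+\cdots)(3+6q+\cdots)$. The square of the difference lies in $M_6(\Gamma_0(6))$ and is $O(q^8)$; since $8>6$, it vanishes by (F2). With $r(\tau)=z(\tau)/z(2\tau)-1$, the identity \eqref{eq:modeq} reads $X(2\tau)=\frac14r^2(3+r)$.

Let $\tau_1=i/\sqrt6$. Then $2\tau_1=-\frac1{3\tau_1}=\tau_0$, and \eqref{eq:fricke} gives $\theta(\tau_0)=-3\tau_1^2\theta(\tau_1)=\frac12\theta(\tau_1)$. As $z>0$ on the imaginary axis, $r(\tau_1)=\sqrt2-1$. Therefore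
\[
X_0=\tfrac14(3-2\sqrt2)(2+\sqrt2)=\tfrac{2-\sqrt2}4,\qquad X_0(1-X_0)=\tfrac18,
\]
which gives the three values.

Put $\theta_0=\theta(\tau_0)$ and $\Lambda_i=\frac{D\theta}\theta(\tau_i)$. Apply $D$ to $X(2\tau)=\frac14r^2(3+r)$ at $\tau_1$. The left side gives $2X_0(1-X_0)\theta_0=\frac14\theta_0$, and the right side gives $\frac34r(2+r)Dr=\frac34Dr$, because $r(2+r)=(1+r)^2-1=1$. So $Dr=\frac13\theta_0$, and $D\log(1+r)=\frac12\Lambda_1-\Lambda_0$ equals $\theta_0/(3\sqrt2)$; that is, $\Lambda_1=2\Lambda_0+\frac{\sqrt2}3\theta_0$. The logarithmic derivative of the second relation \eqref{eq:fricke} at $\tau_1$ gives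
\[
\Lambda_0=3\tau_1^2\Big(\Lambda_1+\frac1{\pi i\tau_1}\Big)=-\frac12\Lambda_1+\frac{\sqrt6}{2\pi}.
\]
Eliminating $\Lambda_1$ yields $\Lambda_0=\frac{\sqrt6}{4\pi}-\frac{\sqrt2}{12}\theta_0$. Since $\frac1{2\pi\,\mathrm{Im}\,\tau_0}=\frac{\sqrt6}{4\pi}$ and $\frac16(1-2X_0)=\frac{\sqrt2}{12}$, this is \eqref{eq:lambda24}.
\end{proof}

\begin{remark}\label{rem:pi}
The series $F$ has radius of convergence $\frac1{4c}$ by the recurrence for $a_k$. On the half line $\tau=iy$, $y>1/\sqrt3$, we have $h>c$, because $\frac d{dy}\log h=2\pi\theta>0$; so $0<t<\frac1{4c}$, and $\theta=F(t)$ holds near the half line by analytic continuation. By \eqref{eq:partial}, $\vartheta F=\frac{D\theta}{\theta}/(1-2X)$, and \eqref{eq:lambda24} gives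
\[
\sum_{k\ge0}(6k+1)\frac{\binom{2k}k^2\binom{3k}k}{216^k}=\frac6{2\pi\,\mathrm{Im}\,\tau_0\,(1-2X_0)}=\frac{3\sqrt3}\pi .
\]
\end{remark}

\section{The truncated series and the quotient $\theta(\tau)/\theta(p\tau)$}\label{sec:hecke}

From now on $p\ge5$ is a fixed prime. The quotient $U=\theta(\tau)/\theta(p\tau)\in\mathbb Z[[q]]=\mathbb Z[[t]]$ agrees with $F(t)$ up to the term $t^{p-1}$. The aim of this section is to show that all its further coefficients are divisible by $p^3$. The function $U$ is not invariant under $\Gamma_0(N)$, but it has only $p+1$ conjugates; their sum is a rational function of $t$ of small degree, and the other $p$ conjugates contribute a multiple of $p^3$.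

\subsection{The Hecke polynomial}

Let $(L,L')$ be a pair with $\Theta(L,L')\ne0$. There are $p+1$ lattices $M\supset L$ of index $p$. For each put $M'=M+L'$. As $p\ne N$, we have $M\cap L'=L$, so $[M':M]=N$ and $[M':L']=p$. Let $Z_M=\Theta(M,M')/\Theta(L,L')$, and let $s_k$ be the $k$-th elementary symmetric function of the $p+1$ numbers $Z_M$. For the pair of $\tau$ the lattices are $M_\infty=p^{-1}(\mathbb Z+p\tau\mathbb Z)$ and $M_j=\mathbb Z+\frac{\tau+j}p\mathbb Z$ for $0\le j<p$; then $(M_\infty,M_\infty')$ is $p^{-1}$ times the pair of $p\tau$, and $(M_j,M_j')$ is the pair of $\frac{\tau+j}p$. So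
\[
Z_\infty=\frac{p^2\theta(p\tau)}{\theta(\tau)}=\frac{p^2}U,\qquad Z_j=\frac{\theta((\tau+j)/p)}{\theta(\tau)}.
\]

\begin{lemma}\label{lem:sk}
Each $s_k$ is a polynomial in $t$ with integer coefficients, of degree at most $ka\le k/3$.
\end{lemma}

\begin{proof}
The number $s_k$ depends only on the homothety class of $(L,L')$, so $s_k(\tau)$ is $\Gamma_0(N)$-invariant. It is holomorphic on $\mathbb H$ off the orbit of $\tau_*$, and has a pole of order at most $k(N-1)$ at $\tau_*$, the denominator being $\theta^k$.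

It is Fricke invariant. The lattice $NM'$ contains $NL'$ with index $p$, and the lattice attached to it for the pair $(NL',L)$ is $NM'+L$. We have $L\subset NM+L\subset NM'+L\subset M$, and $NM\not\subset L$ as $p\nmid N$; so $NM'+L=M$. Hence $M\mapsto NM'$ is injective, so bijective, onto the overlattices of index $p$ of $NL'$, and $\Theta(NM',M)/\Theta(NL',L)=Z_M$ by \eqref{eq:frickelattice}.

Let $\zeta=e^{2\pi i/p}$. The $Z_j$ are power series in $q^{1/p}$ over $\mathbb Z[\zeta]$. The substitution $\tau\mapsto\tau+1$ and the action of $\mathrm{Gal}(\mathbb Q(\zeta)/\mathbb Q)$ on coefficients permute them, by $j\mapsto j+1$ and $j\mapsto mj$ modulo $p$. So every symmetric polynomial in $Z_0,\dots,Z_{p-1}$ with integer coefficients lies in $\mathbb Z[[q]]$, and so does $s_k$. In particular $s_k$ is holomorphic at $\infty$, and by Fricke invariance at $0$.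

Thus $s_k$ is a polynomial in $X$ that is invariant under $X\mapsto1-X$, hence a polynomial in $t$. Since $t$ has a pole of order $2N$ at $\tau_*$, the degree is at most $k\frac{N-1}{2N}=ka$. Since $\mathbb Z[[q]]=\mathbb Z[[t]]$, the coefficients are integers.
\end{proof}

We want $U$ itself as a root, so we pass to $Y_M=p^2/Z_M$, with $Y_\infty=U$, and put
\[
\mathcal H(t,Y)=\prod_M(Y-Y_M),\qquad A=s_p,\qquad B=p^{-2}s_{p+1}.
\]
The $k$-th elementary symmetric function of the $Y_M$ is $p^{2k}s_{p+1-k}/s_{p+1}=p^{2k-2}s_{p+1-k}/B$. We shall use that for a series $\phi=\sum b_nq^n$,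
\begin{equation}\label{eq:trace}
\sum_{j=0}^{p-1}\phi\Big(\frac{\tau+j}p\Big)=\sum_nb_nq^{n/p}\sum_j\zeta^{jn}=p\sum_nb_{pn}q^n .
\end{equation}

\begin{lemma}\label{lem:hecke}
\begin{enumerate}
\item[(a)] $B=1+pC$ with $C\in\mathbb Z[t]$ of degree at most $(p+1)a$.
\item[(b)] $A/B\equiv U\pmod{p^3\mathbb Z[[q]]}$.
\item[(c)] $\mathcal H(t,Y)=Y^{p+1}-\frac ABY^p+{}$terms of degree $<p$ in $Y$ with coefficients in $p^3B^{-1}\mathbb Z[t]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $B=\theta(p\tau)\prod_j\theta(\frac{\tau+j}p)/\theta^{p+1}\in\mathbb Z[[q]]$. Modulo $1-\zeta$, which divides $p$, the product is congruent to $\theta(q^{1/p})^p\equiv\theta(q)$, and $\theta(q^p)\equiv\theta(q)^p$. So $B-1$ has coefficients in $\mathbb Z\cap(1-\zeta)\mathbb Z[\zeta]=p\mathbb Z$, and $C\in\mathbb Z[[t]]\cap\mathbb Q[t]=\mathbb Z[t]$.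

(b) By \eqref{eq:trace} for $\phi=1/\theta\in\mathbb Z[[q]]$, the sum $\sum_jZ_j^{-1}=\theta\sum_j\phi(\frac{\tau+j}p)$ lies in $p\mathbb Z[[q]]$. Hence $A/B=\sum_MY_M=U+p^2\sum_jZ_j^{-1}\equiv U$.

(c) The coefficients with $k\ge3$ contain $p^4$. For $k=2$ we need $p\mid s_{p-1}$. The terms of $s_{p-1}$ that contain $Z_\infty$ add up to an element of $p^2\mathbb Z[[q]]$, and the others add up to $\prod_jZ_j\cdot\sum_jZ_j^{-1}\in p\mathbb Z[[q]]$. So $s_{p-1}\in p\mathbb Z[[t]]\cap\mathbb Z[t]=p\mathbb Z[t]$.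
\end{proof}

\begin{example}\label{ex:five}
Let $N=2$, $p=5$. Then $A$ and $B$ have degree at most $1$, so very little information determines $U$ modulo $125$. Here $\theta=\sum b_nq^n=1+24q+24q^2+96q^3+24q^4+144q^5+\cdots$. Write $D\log\theta=\sum l_nq^n$. The recurrence $nb_n=\sum_{k=1}^nl_kb_{n-k}$ gives $l_1,\dots,l_5=24,\,-528,\,12384,\,-286752,\,6635664$. By \eqref{eq:trace} for $\phi=\log\theta$, the coefficient of $q$ in $\log B$ is $l_5-6l_1$, so $B=1+6635520\,t\equiv1+20t\pmod{125}$, and $1/B\equiv1-20t+25t^2$. From $U=1+24t+\cdots$ and Lemma~\ref{lem:hecke}(b) we get $A\equiv1+44t$. Therefore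
\[
U\equiv(1+44t)(1-20t+25t^2)\equiv1+24t+20t^2+100t^3\pmod{125}.
\]
So $U$ is a polynomial modulo $125$. It agrees with $F$ up to $t^4$, so it is the truncation $f$; indeed $a_2=2520\equiv20$, $a_3=369600\equiv100$ and $a_4=63063000\equiv0$.
\end{example}

\subsection{The congruence modulo $p^3$}

In general the polynomial $A(1-pC+p^2C^2)$ has degree less than $p$ by Lemma~\ref{lem:sk}, except that for $N=3$, $p\equiv2\pmod3$ the bound is $p$. The coefficient of $t^p$ is handled by the next lemma.

\begin{lemma}\label{lem:wolst}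
$a_p\equiv a_1\pmod{p^3}$.
\end{lemma}

\begin{proof}
Let $\Sigma_1,\Sigma_2$ be the first two elementary symmetric functions of $1,\frac12,\dots,\frac1{p-1}$. As $p\ge5$, $\sum_{j=1}^{p-1}j^{-2}\equiv\sum j^2\equiv0\pmod p$. Hence $2\Sigma_1=p\sum\frac1{j(p-j)}\equiv-p\sum j^{-2}\equiv0\pmod{p^2}$, which is Wolstenholme's theorem, and $2\Sigma_2=\Sigma_1^2-\sum j^{-2}\equiv0\pmod p$. For $m\in\mathbb Z$ this gives
\[
\prod_{j=1}^{p-1}(mp+j)\equiv(p-1)!\,(1+mp\,\Sigma_1+m^2p^2\Sigma_2)\equiv(p-1)!\pmod{p^3},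
\]
so $(np)!\in n!\,p!^{\,n}(1+p^3\mathbb Z_{(p)})$. Therefore $(4p)!/p!^4\equiv4!$ and $(2p)!\,(3p)!/p!^5\equiv2!\,3!$.
\end{proof}

\begin{proposition}\label{prop:A}
$U\equiv f(t)\pmod{p^3\mathbb Z[[q]]}$ and $A\equiv Bf\pmod{p^3\mathbb Z[t]}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hecke}, $U\equiv A/B\equiv A(1-pC+p^2C^2)\pmod{p^3}$, and the right side is a polynomial in $t$ of degree at most $\lfloor\frac p3\rfloor+2\lfloor\frac{p+1}3\rfloor\le p$. On the other hand $U=F(t)/F(t(q^p))$ by Proposition~\ref{prop:ode}, and $t(q^p)=t^p+O(t^{p+1})$. So $U=f(t)+(a_p-a_1)t^p+O(t^{p+1})$, and by Lemma~\ref{lem:wolst} the coefficients of $U$ and $f$ agree modulo $p^3$ up to $t^p$. Those of higher powers vanish modulo $p^3$ for both. This proves the first congruence. Then $A-Bf\in p^3\mathbb Z[[t]]\cap\mathbb Z[t]$.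
\end{proof}

\section{Split primes}\label{sec:split}

By Lemma~\ref{lem:hecke}(c) and Proposition~\ref{prop:A}, $\mathcal H(t,Y)\equiv Y^p(Y-f(t))\pmod{p^3}$, a congruence between polynomials that can be specialized. So a root of $\mathcal H(t_0,Y)$ that is a $p$-adic unit computes $f(t_0)$ modulo $p^3$. For a split prime, an ideal above $p$ provides an overlattice $M$ for which $Y_M$ is explicit.

Let $(N,\tau_0,t_0,K)$ be $(2,\frac{1+\sqrt{-5}}2,-\frac1{1024},\mathbb Q(\sqrt{-5}))$ or $(3,\sqrt{-2/3},\frac1{216},\mathbb Q(\sqrt{-6}))$, so that $t(\tau_0)=t_0$ by Section~\ref{sec:cm}. Let $\mathcal O=\mathbb Z+N\tau_0\mathbb Z$, the ring of integers of $K$, and let $\mathfrak n=(2,1+\sqrt{-5})$, respectively $(3,\sqrt{-6})$. In both cases $\mathfrak n$ is the only ideal of norm $N$, $\mathfrak n^2=(N)$, the class number is $2$, and $\mathfrak n$ is not principal. The pair of $\tau_0$ is $L'=N^{-1}\mathcal O$, $L=N^{-1}\mathfrak n=\mathfrak nL'$. Let $p>5$ split as $(p)=\mathfrak p\bar{\mathfrak p}$; this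 means $p\equiv1,3,7,9\pmod{20}$, respectively $p\equiv1,5,7,11\pmod{24}$. Exactly one of $\mathfrak p$ and $\mathfrak p\mathfrak n$ is principal.

\begin{proposition}\label{prop:split}
Put $T=\pi^2+\bar\pi^2$ if $\mathfrak p=(\pi)$, and $T=-(\mu^2+\bar\mu^2)/N$ if $\mathfrak p\mathfrak n=(\mu)$. Then $T$ is a $p$-adic unit and $f(t_0)\equiv T-p^2/T\pmod{p^3}$.
\end{proposition}

\begin{proof}
The lattice $M=\mathfrak p^{-1}L$ contains $L$ with index $p$, and $M'=\mathfrak p^{-1}(\mathfrak n+\mathfrak p)L'=\mathfrak p^{-1}L'$. If $\mathfrak p=(\pi)$, then $(M,M')=\pi^{-1}(L,L')$, so $Z_M=\pi^2$ and $Y_M=\bar\pi^2$. If $\mathfrak p\mathfrak n=(\mu)$, then $\mathfrak p^{-1}=\mu^{-1}\mathfrak n$ and $(M,M')=\mu^{-1}(NL',L)$. By \eqref{eq:frickelattice}, $Z_M=-\mu^2/N$, and $Y_M=-Np^2/\mu^2=-\bar\mu^2/N$ because $\mu\bar\mu=Np$. The same holds for $\bar{\mathfrak p}$ with conjugate values.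

Since $t_0\in\mathbb Z_{(p)}$, we have $B(t_0)\equiv1\pmod p$. So no $Z_M$ vanishes at $\tau_0$, and $\mathcal H(t_0,Y)\in\mathbb Z_{(p)}[Y]$ has the numbers $Y_M(\tau_0)$ as roots. Two of them are $\pi^2,\bar\pi^2$, or $-\mu^2/N,-\bar\mu^2/N$; they generate $\mathfrak p^2$ and $\bar{\mathfrak p}^2$, their product is $p^2$, and their sum is $T$. Embed $K$ in $\mathbb Q_p$. As $\mathfrak p\ne\bar{\mathfrak p}$, one of the two roots is a unit $u$, and the other is $p^2/u$. By Lemma~\ref{lem:hecke}(c), $u^p(u-A(t_0)/B(t_0))\in p^3\mathbb Z_p$, so $u\equiv f(t_0)\pmod{p^3}$ by Proposition~\ref{prop:A}. Finally $u=T-p^2/u$ and $u\equiv T\pmod p$.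
\end{proof}

\begin{proof}[Proof of the split cases of Theorem~\ref{thm:main}]
\emph{Existence of the representations.} Let $N=2$. If $\mathfrak p$ is principal, then $p=x^2+5y^2\equiv\pm1\pmod5$, so $p\equiv1,9\pmod{20}$. If $\mathfrak p\mathfrak n$ is principal, then $2p=x^2+5y^2$ and $p\equiv\pm2\pmod5$, so $p\equiv3,7\pmod{20}$. Let $N=3$. If $\mathfrak p$ is principal, then $p=m^2+6n^2\equiv1\pmod3$, so $p\equiv1,7\pmod{24}$, and $4p=(2m)^2+6(2n)^2$. If $\mathfrak p\mathfrak n$ is principal, then $3p=m^2+6b^2$ with $m=3y$, so $p=3y^2+2b^2\equiv2\pmod3$, $p\equiv5,11\pmod{24}$, and $2p=(2b)^2+6y^2$. One of the two alternatives always occurs, and the residue class of $p$ tells which.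

\emph{The value of $T$.} An element of norm $p$ generates $\mathfrak p$ or $\bar{\mathfrak p}$, and one of norm $Np$ generates $\mathfrak p\mathfrak n$ or $\bar{\mathfrak p}\mathfrak n$. So any representation yields a generator.
\begin{itemize}
\item $p=x^2+5y^2$: $\pi=x+y\sqrt{-5}$ and $T=2(x^2-5y^2)=4x^2-2p$.
\item $2p=x^2+5y^2$: $\mu=x+y\sqrt{-5}$ and $T=-(x^2-5y^2)=2(p-x^2)$.
\item $4p=x^2+6y^2$: $x$ is even, then $4\mid6y^2$ and $y$ is even; $\pi=\frac x2+\frac y2\sqrt{-6}$ and $T=\frac12(x^2-6y^2)=x^2-2p$.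
\item $2p=x^2+6y^2$: $x=2b$ and $p=2b^2+3y^2$; $\mu=3y+b\sqrt{-6}$ has norm $3p$, and $T=-\frac23(9y^2-6b^2)=8b^2-2p=2x^2-2p$.
\end{itemize}
Modulo $p^3$ the term $p^2/T$ depends only on $T$ modulo $p$, which is $4x^2$, $-2x^2$, $x^2$, $2x^2$. Proposition~\ref{prop:split} gives the four congruences modulo $p^3$, and these imply the split cases of \eqref{eq:conj1} and \eqref{eq:conj2}.
\end{proof}

\section{A family of elliptic curves and its Verschiebung}\label{sec:family}

For an inert prime no overlattice of index $p$ is stable under $\mathcal O$, so no root of $\mathcal H(t_0,Y)$ can be named as above; and $S_3$ involves the derivative of $f$. We need a structure that exists at every point with good reduction and that can be differentiated. The overlattice $M_\infty$, which gave $U$, corresponds to an isogeny between the curves of $p\tau$ and $\tau$ whose reduction modulo $p$ is the Verschiebung. The Verschiebung exists on every curve in characteristic $p$, and crystalline cohomology lets it act on the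 de Rham cohomology of a lifted family even where the isogeny does not lift.

\subsection{The family and its de Rham cohomology}

Let $R_0=\mathbb Z[\frac16][X,\frac1{X(1-X)}]$ and
\[
\mathcal E:\ y^2=4x^3-g_2x-g_3,\qquad g_2=\frac{G_4}{12},\quad g_3=-\frac{G_6}{216},\qquad\omega=\frac{dx}y .
\]
By Lemma~\ref{lem:E4E6} the discriminant $\Delta=g_2^3-27g_3^2=(G_4^3-G_6^2)/1728$ is $2^{-12}X^2(1-X)$ for $N=2$ and $3^{-9}X^3(1-X)$ for $N=3$. It is a unit, so $\mathcal E$ is an elliptic curve over $R_0$. The Weierstrass invariants of the lattice $2\pi i(\mathbb Z+\tau\mathbb Z)$ are $E_4(\tau)/12$ and $-E_6(\tau)/216$, and they are homogeneous of degrees $-4$ and $-6$. So Lemma~\ref{lem:E4E6} says that for $\theta(\tau)\ne0$,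
\begin{equation}\label{eq:unif}
(\mathcal E_{X(\tau)},\omega)\cong\big(\mathbb C/2\pi iz(\mathbb Z+N\tau\mathbb Z),\,dw\big),
\end{equation}
with $w$ the coordinate on $\mathbb C$. The periods of $\omega$ over a continuously varying basis of cycles are $2\pi iz$ and $2\pi iN\tau z$.

Recall that for a Weierstrass curve $E$ as above over a ring $S$ in which $6\Delta$ is a unit, $H^1_{dR}(E/S)$ is free on the classes of $dx/y$ and $x\,dx/y$, commutes with base change, and carries an alternating cup product pairing, whose sign we fix by $\langle dx/y,x\,dx/y\rangle=1$. For the family $\mathcal E$ it carries the Gauss--Manin connection $\nabla$, characterized over $\mathbb C$ by $\oint\nabla_{d/dX}m=\frac d{dX}\oint m$. An element of the free $R_0$-module $H^1_{dR}(\mathcal E/R_0)$ is zero if its periods vanish on a nonempty open set of complex values of $X$.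

\begin{lemma}\label{lem:GM}
Let $\xi=\nabla_\partial\omega$. Then $\xi=\frac1{12}\big((N+1)X-N\big)\omega+N\frac{x\,dx}y$. Hence $\omega,\xi$ is a basis of $H^1_{dR}(\mathcal E/R_0)$ and $\langle\omega,\xi\rangle=N$. Moreover $\nabla_\partial\xi=g\,\omega$.
\end{lemma}

\begin{proof}
Let $'=d/dX$. Differentiating $1/y$ with $x$ fixed shows that $\nabla_{d/dX}\omega$ has the periods of $\frac{g_2'x+g_3'}{2y^3}dx$. We look for $w_0,w_1$ such that this form is $(w_0+w_1x)\frac{dx}y$ plus an exact form. For $b_0,b_1,b_2$ independent of $x$, the form $y^3\,d\big((b_2x^2+b_1x+b_0)/y\big)$ is $dx$ times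
\[
2b_2x^4-2b_1x^3-(\tfrac32b_2g_2+6b_0)x^2-(2b_2g_3+\tfrac12b_1g_2)x+(\tfrac12b_0g_2-b_1g_3),
\]
and $(w_0+w_1x)y^2=4w_1x^4+4w_0x^3-w_1g_2x^2-(w_1g_3+w_0g_2)x-w_0g_3$. In the sum of the two polynomials the terms of degrees $4,3,2$ cancel for $b_2=-2w_1$, $b_1=2w_0$, $b_0=\frac13g_2w_1$. The sum is then $\frac12(g_2'x+g_3')$ if and only if $3g_3w_1-2g_2w_0=\frac12g_2'$ and $\frac16g_2^2w_1-3g_3w_0=\frac12g_3'$. This system has determinant $\Delta/3$, and its solution is
\[
w_1=\frac{3(2g_2g_3'-3g_2'g_3)}{2\Delta},\qquad w_0=-\frac{\Delta'}{12\Delta}.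
\]
Now $2g_2g_3'-3g_2'g_3=(3G_4'G_6-2G_4G_6')/2592$, and $3G_4'G_6-2G_4G_6'$ is $\frac{27}{32}X$ for $N=2$ and $\frac{64}{243}X^2$ for $N=3$. So $2g_2g_3'-3g_2'g_3$ is $X/3072$, respectively $2X^2/3^9$, and $w_1=\frac N{X(1-X)}$ in both cases. Also $\Delta'/\Delta=\frac NX-\frac1{1-X}$. Multiplying by $X(1-X)$ gives the formula for $\xi$. Finally $\nabla_\partial^2\omega-g\omega$ has zero periods by \eqref{eq:ode}.
\end{proof}

Since $\theta=z^2$, the object that matches $f$ is the symmetric square, in which $\omega^2$ has the period $(2\pi i)^2\theta$. In $\mathrm{Sym}^2H^1_{dR}(\mathcal E/R_0)$ we use the basis obtained by differentiation,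
\begin{equation}\label{eq:m}
m_0=\omega^2,\qquad m_1=\nabla_\partial m_0=2\omega\xi,\qquad m_2=\nabla_\partial m_1=2\xi^2+2g\omega^2 .
\end{equation}

\subsection{Verschiebung on de Rham cohomology}

For an elliptic curve $E$ over an $\mathbb F_p$-algebra, $E^{(p)}$ is the curve obtained by raising the coefficients to the $p$-th power, $\mathrm{Fr}:E\to E^{(p)}$ is the isogeny $(x,y)\mapsto(x^p,y^p)$ of degree $p$, and the Verschiebung $\mathrm{Ver}:E^{(p)}\to E$ is its dual, so that $\mathrm{Ver}\circ\mathrm{Fr}=[p]$. All three commute with base change. For an endomorphism $b$ of $E$,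
\begin{equation}\label{eq:bVer}
b\circ\mathrm{Ver}=\mathrm{Ver}\circ b^{(p)},
\end{equation}
because both sides give $[p]\circ b$ when composed with $\mathrm{Fr}$.

Let $W=W(\mathbb F_{p^2})$ be the ring of integers of the unramified quadratic extension of $\mathbb Q_p$, and $\varphi$ its nontrivial automorphism, which lifts the $p$-th power map. Let $R$ be the $p$-adic completion of $W[X,\frac1{X(1-X)}]$ and $H=H^1_{dR}(\mathcal E/R)=R\omega\oplus R\xi$. To lift $(\mathcal E\otimes R/p)^{(p)}$ we need a lift of the $p$-th power map of $R/p$. We adapt it to the point at which we want to evaluate. Fix $X_0\in W$ with $X_0(1-X_0)\in W^\times$, and let $\sigma:R\to R$ be the continuous ring homomorphism with $\sigma|_W=\varphi$ and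
\[
\sigma(X)=\varphi(X_0)+(X-X_0)^p\equiv X^p\pmod p .
\]
It exists because $\sigma(X)(1-\sigma(X))\equiv(X(1-X))^p$ is a unit. It has two useful properties: evaluation $\mathrm{ev}:R\to W$ at $X_0$ satisfies $\mathrm{ev}\circ\sigma=\varphi\circ\mathrm{ev}$, and $d\sigma(X)/dX$ vanishes at $X_0$. For a ring map $\iota$ from $R$ we write $\iota^*H=H^1_{dR}(\iota^*\mathcal E)$ for the base change and $m^\iota$ for the image of $m\in H$.

We use the following standard facts of crystalline cohomology; see \cite{BO} and \cite[\S1]{KatzDwork}. Let $S$ be a $p$-adically complete ring without $p$-torsion and $E,E'$ elliptic curves over $S$.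
\begin{enumerate}
\item[(K1)] A homomorphism $\phi:E\otimes S/p\to E'\otimes S/p$ induces an $S$-linear map $\phi^*:H^1_{dR}(E'/S)\to H^1_{dR}(E/S)$. It is functorial in $\phi$, compatible with base change, reduces modulo $p$ to the de Rham pullback, and equals $\tilde\phi^*$ if $\phi$ lifts to $\tilde\phi:E\to E'$. For an isogeny, $\langle\phi^*m,\phi^*n\rangle=\deg\phi\cdot\langle m,n\rangle$.
\item[(K2)] If $\iota_1,\iota_2:R\to S$ agree on $W$ and agree modulo $p$, the identity of the common reduction of $\iota_1^*\mathcal E$ and $\iota_2^*\mathcal E$ induces the isomorphism $\iota_1^*H\cong\iota_2^*H$ given by Taylor's formula $m^{\iota_1}\mapsto\sum_{n\ge0}\frac{\delta^n}{n!}(\nabla^n_{d/dX}m)^{\iota_2}$, where $\delta=\iota_1(X)-\iota_2(X)\in pS$. By the Leibniz rule the same formula holds on $\mathrm{Sym}^2$.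
\item[(K3)] The map $V=\mathrm{Ver}^*:H\to\sigma^*H$, induced by the Verschiebung of $\mathcal E\otimes R/p$ with the lifts $\sigma^*\mathcal E$ and $\mathcal E$, is horizontal: $V\nabla_\partial=\nabla_\partial V$, where $\nabla_\partial(m^\sigma)=\partial(\sigma X)\,(\nabla_{d/dX}m)^\sigma$.
\end{enumerate}
Write $V\omega=\alpha\,\omega^\sigma+\beta\,\xi^\sigma$ with $\alpha,\beta\in R$. Modulo $p$, $V\omega$ is the pullback of an invariant differential along a homomorphism, hence an invariant differential, hence a multiple of $\omega^\sigma$. So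
\begin{equation}\label{eq:beta}
\beta\in pR .
\end{equation}
Denote by $V$ also the induced map on symmetric squares. Squaring $V\omega$ and using \eqref{eq:m},
\begin{equation}\label{eq:Phi}
V(m_0)=\Phi_0m_0^\sigma+\Phi_1m_1^\sigma+\Phi_2m_2^\sigma,\qquad\Phi_1=\alpha\beta\in pR,\quad\Phi_2=\tfrac12\beta^2\in p^2R,
\end{equation}
and $\Phi_0=\alpha^2-\beta^2\sigma(g)$. We shall prove that $\Phi_0\equiv f(t)\pmod{p^3}$ by computing at the cusp, where the Verschiebung does lift.

\subsection{The Tate curve}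

Let $R_q$ be the $p$-adic completion of $W((q))=W[[q]][q^{-1}]$. It is a complete discrete valuation ring with uniformizer $p$ and residue field $k=\mathbb F_{p^2}((q))$. Let $\psi:R_q\to R_q$ be the continuous homomorphism with $\psi|_W=\varphi$, $\psi(q)=q^p$; it lifts the $p$-th power map of $k$. Let $\mathrm{Tate}(q^n)$ be the curve $y^2=4x^3-\frac{E_4(q^n)}{12}x+\frac{E_6(q^n)}{216}$ with $\omega_{\mathrm{can}}=dx/y$. Its discriminant $q^n\prod_m(1-q^{nm})^{24}$ is a unit of $R_q$, so it is an elliptic curve over $R_q$, and $\psi^*\mathrm{Tate}(q^N)=\mathrm{Tate}(q^{Np})$. For $0<|q|<1$ it is $\mathbb C/2\pi i(\mathbb Z+n\tau\mathbb Z)$ with $\omega_{\mathrm{can}}=dw$. The next lemma is also discussed in \cite[A1.2]{KatzPadic}.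

\begin{lemma}\label{lem:tate}
There is an isogeny $v:\mathrm{Tate}(q^{Np})\to\mathrm{Tate}(q^N)$ over $R_q$, of degree $p$, with $v^*\omega_{\mathrm{can}}=\omega_{\mathrm{can}}$, whose reduction modulo $p$ is $\pm\mathrm{Ver}$.
\end{lemma}

\begin{proof}
Over $\mathbb C$, let $\Lambda=2\pi i(\mathbb Z+Np\tau\mathbb Z)\subset\Lambda'=2\pi i(\mathbb Z+N\tau\mathbb Z)$, and let $v:\mathbb C/\Lambda\to\mathbb C/\Lambda'$ be induced by the identity. It has degree $p$, satisfies $v^*dw=dw$, and its kernel consists of $O$ and the points $P_j$ given by $w_j=2\pi ijN\tau$, $1\le j<p$. We have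
\[
\wp_{\Lambda'}(w)=\wp_\Lambda(w)+\sum_{j=1}^{p-1}\big(\wp_\Lambda(w+w_j)-\wp_\Lambda(w_j)\big),
\]
since both sides are $\Lambda'$-periodic, have poles only on $\Lambda'$, and are $w^{-2}+O(w)$ at $0$. This formula and its derivative are V\'elu's formulas: they express $x\circ v$ and $y\circ v$ rationally, over $\mathbb Q$, through $x,y$, the coefficients of $\mathrm{Tate}(q^{Np})$ and the coordinates of the $P_j$. With $n$ running over the integers $N(pm+j)$, $m\in\mathbb Z$, all nonzero, the $q$-expansions of $\wp$ and $\wp'$ give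
\[
x(P_j)=\frac1{12}+\sum_n\frac{q^n}{(1-q^n)^2}-2\sum_{m\ge1}\frac{q^{Npm}}{(1-q^{Npm})^2},\qquad y(P_j)=\sum_n\frac{q^n(1+q^n)}{(1-q^n)^3}.
\]
The summands are even, respectively odd, under $n\mapsto-n$, so both coordinates lie in the ring of series in $\mathbb Z[\frac16][[q]]$ that converge for $|q|<1$. Let $\mathcal F$ be the fraction field of this ring. Its elements are meromorphic functions on the unit disc, so an algebraic identity over $\mathcal F$ holds if it holds for all $q$ outside a discrete set. Hence V\'elu's formulas define an isogeny $v$ over $\mathcal F$ between the two Tate curves, of degree $p$, with $v^*\omega_{\mathrm{can}}=\omega_{\mathrm{can}}$. Now $\mathcal F\subset\mathrm{Frac}\,R_q$, and a homomorphism between the generic fibers of elliptic curves over a discrete valuation ring extends to the ring. So $v$ and its dual $v^\vee$ extend to $R_q$, and $v^*\omega_{\mathrm{can}}=\omega_{\mathrm{can}}$ persists.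

The reduction $\bar v$ is separable, because $\bar v^*\omega_{\mathrm{can}}\ne0$. Since $\bar v\,\bar v^\vee=[p]$ is inseparable, $\bar v^\vee:\mathrm{Tate}(q^N)_k\to\mathrm{Tate}(q^N)_k^{(p)}$ is inseparable of degree $p$, so $\bar v^\vee=\varepsilon\circ\mathrm{Fr}$ with an automorphism $\varepsilon$ of the target. Its $j$-invariant $q^{-Np}+\cdots$ is neither $0$ nor $1728$, so $\varepsilon=\pm1$. From $\bar v\,\varepsilon\,\mathrm{Fr}=[p]=\mathrm{Ver}\,\mathrm{Fr}$ we get $\bar v=\pm\mathrm{Ver}$.
\end{proof}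

\subsection{The truncated series as a matrix entry}

At the cusp the natural lift of Frobenius is $\psi$, for which $V$ multiplies $m_0$ by $U$; but $\psi$ acts on $q$-series and cannot be evaluated at $X_0$. Fact (K2) compares $\psi$ with $\sigma$. The comparison costs nothing modulo $p^3$, because $\nabla$ needs $3-i$ steps to reach $m_0$ from $m_i$, each step costs a factor $p$, and $\Phi_i\in p^iR$.

\begin{proposition}\label{prop:B}
With $t=X(1-X)/c\in R$ we have $\Phi_0\equiv f(t)\pmod{p^3R}$. Moreover, the coefficient of $m_0^\sigma$ in $V(m_1)$, evaluated at $X_0$, is congruent to $(1-2X_0)(\vartheta f)(t_0)$ modulo $p^3W$, where $t_0=X_0(1-X_0)/c$.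
\end{proposition}

\begin{proof}
Let $\iota:R\to R_q$ be the $W$-algebra map with $X\mapsto X(q)=cq+\cdots$; note that $c$ is a unit. Put $\iota_1=\iota\sigma$ and $\iota_2=\psi\iota$. Both restrict to $\varphi$ on $W$ and reduce modulo $p$ to $r\mapsto\iota(r)^p$. By (K1), the base change $\iota^*H\to\iota_1^*H$ of $V$ is $\mathrm{Ver}^*$ for the lifts $\iota^*\mathcal E$ and $\iota_1^*\mathcal E$, and its composite with the isomorphism (K2) is $\mathrm{Ver}^*:\iota^*H\to\iota_2^*H$ for the lifts $\iota^*\mathcal E$ and $\iota_2^*\mathcal E$. We compute the coefficient of $m_0^{\iota_2}$ in $\mathrm{Ver}^*(m_0^\iota)$ in two ways.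

Let $z=\sqrt\theta\in1+q\mathbb Z_p[[q]]$. By Lemma~\ref{lem:E4E6}, the map $(x,y)\mapsto(z^{-2}x,z^{-3}y)$ is an isomorphism $\mathrm{Tate}(q^N)\to\iota^*\mathcal E$ under which $\omega^\iota=z\,\omega_{\mathrm{can}}$. Applying $\psi$ we get $\mathrm{Tate}(q^{Np})\cong\iota_2^*\mathcal E$ with $\omega^{\iota_2}=\psi(z)\,\omega_{\mathrm{can}}$. By Lemma~\ref{lem:tate} and (K1), $\mathrm{Ver}^*\omega^\iota=\pm\frac z{\psi(z)}\omega^{\iota_2}$. Squaring removes the sign, and the coefficient is $\theta(q)/\theta(q^p)=U$.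

Now apply (K2) to \eqref{eq:Phi}. We have $\delta^n/n!\in p^nR_q$ for $n\le3$, and $\delta^n/n!\in p^3R_q$ for $n\ge3$: as $p\ge5$, the valuation of $p^n/n!$ is $n$ for $n\le4$ and at least $n-\frac{n-1}4\ge4$ for $n\ge5$. With $\kappa=\frac1{X(1-X)}$ we have $\nabla_{d/dX}=\kappa\nabla_\partial$, so
\[
\nabla_{d/dX}m_0=\kappa m_1,\qquad\nabla_{d/dX}^2m_0=\frac{d\kappa}{dX}m_1+\kappa^2m_2,\qquad\nabla_{d/dX}m_1=\kappa m_2 .
\]
Hence the coefficient of $m_0^{\iota_2}$ in the image of $m_0^{\iota_1}$ lies in $1+p^3R_q$, since the terms $n=1,2$ contribute nothing; in the image of $m_1^{\iota_1}$ it lies in $p^2R_q$, since only $n\ge2$ contributes; and in the image of $m_2^{\iota_1}$ it lies in $pR_q$, since only $n\ge1$ contributes. With \eqref{eq:Phi} and Proposition~\ref{prop:A} this gives $\iota(\Phi_0)\equiv U\equiv\iota(f(t))\pmod{p^3R_q}$. The map $R/p^3\to R_q/p^3$ is injective: it is the map $(W/p^3)[X,\frac1{X(1-X)}]\to(W/p^3)((X))=(W/p^3)((q))$, and a fraction maps to $0$ only if its numerator is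 the zero polynomial. This proves the first claim.

By (K3), $V(m_1)=\nabla_\partial V(m_0)=\sum_i(\partial\Phi_i)m_i^\sigma+\partial(\sigma X)\sum_i\Phi_i(\nabla_{d/dX}m_i)^\sigma$. The second sum disappears at $X_0$ by the choice of $\sigma$. As $\partial$ preserves $p^3R$, we have $\partial\Phi_0\equiv\partial f(t)=(1-2X)(\vartheta f)(t)$ by \eqref{eq:partial}.
\end{proof}

\section{Congruences at CM points}\label{sec:cmthm}

At a point with complex multiplication, $V$ commutes with the endomorphisms, and these split $H^1_{dR}$ into two lines. The first is spanned by $\omega$. Over $\mathbb C$ the second is spanned by $d\bar w$, and this is how the expression in \eqref{eq:lambda24} enters. For a rational number $D_0\in\mathbb Z_{(p)}^\times$ the Legendre symbol $\left(\frac{D_0}p\right)$ is that of its residue modulo $p$.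

\begin{theorem}\label{thm:cm}
Let $N\in\{2,3\}$, let $\tau_0\in\mathbb H$ be imaginary quadratic, $K=\mathbb Q(\tau_0)$, and let $\mathcal O$ be the ring of multipliers of the lattice $\mathbb Z+N\tau_0\mathbb Z$, of discriminant $d$. Suppose that $t_0=t(\tau_0)\in\mathbb Q^\times$ and $1-4ct_0\ne0$, and let $X_0=X(\tau_0)$. Let $p\ge5$ be a prime with $p\nmid d$ and $t_0,\,1-4ct_0\in\mathbb Z_{(p)}^\times$.
\begin{enumerate}
\item[(a)] If $\left(\frac dp\right)=-1$, then $\sum_{k=0}^{p-1}a_kt_0^k\equiv0\pmod{p^2}$.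
\item[(b)] Define $\lambda$ by
\begin{equation}\label{eq:lambda}
\frac{D\theta}\theta(\tau_0)-\frac1{2\pi\,\mathrm{Im}\,\tau_0}=-\lambda(1-2X_0)\,\theta(\tau_0),
\end{equation}
and suppose that $\lambda\in\mathbb Q$. Then $\lambda\in\mathbb Z_{(p)}$ and
\[
\sum_{k=0}^{p-1}(k+\lambda)a_kt_0^k\equiv\lambda\left(\frac{d\,(1-4ct_0)}p\right)p\pmod{p^3}.
\]
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{The curve over $W$.} Since $t_0\ne\infty$ we have $\theta(\tau_0)\ne0$, and $(1-2X_0)^2=1-4ct_0\neq0$; so $\lambda$ is defined. As $t_0$ is rational, $\mathcal L=K(X_0)=\mathbb Q(\sqrt d,\sqrt{1-4ct_0})$ has a Galois group of exponent dividing $2$. As $d$ and $1-4ct_0$ are $p$-adic units, $\mathcal L$ is unramified at $p$, so its decomposition groups at $p$ are cyclic of order at most $2$, and $\mathcal L$ embeds in $\mathrm{Frac}\,W$. Fix such an embedding. Then $X_0$, a root of $X^2-X+ct_0$, lies in $W$, and $X_0(1-X_0)=ct_0$ and $1-2X_0$ are units. We use this $X_0$ in Section~\ref{sec:family}. Let $E=\mathrm{ev}^*\mathcal E$,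 an elliptic curve over $W$ with coefficients in $\mathcal L$. By \eqref{eq:unif}, $\mathrm{End}(E_{\mathbb C})=\mathcal O$, and $b\in\mathcal O$ multiplies $\omega$ by $b\in K$. An endomorphism is determined by this factor, which every automorphism of $\mathbb C$ over $\mathcal L$ fixes; so all endomorphisms are defined over $\mathcal L$, and they extend to $E$ over $W$. Let $\chi:\mathcal O\to W$ be given by $b^*\omega=\chi(b)\omega$, and $\bar\chi(b)=\chi(\bar b)$.

\emph{The eigenlines.} On $H^1_{dR}(E/\mathbb C)=\mathbb C\,dw\oplus\mathbb C\,d\bar w$ the map $b^*$ has the eigenvalues $b,\bar b$. Write $\mathcal O=\mathbb Z[b_0]$. The minimal polynomial of $b_0$ has discriminant $d$, a unit, and roots in $W$; so $(\chi,\bar\chi):\mathcal O\otimes W\to W\times W$ is an isomorphism, and $H(E):=H^1_{dR}(E/W)=H_\chi\oplus H_{\bar\chi}$ with summands of rank $1$. Since $\omega\in H_\chi$ is part of a basis, $H_\chi=W\omega$. A generator of $H_{\bar\chi}$ forms a basis with $\omega$, so its $\xi$-coefficient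 is a unit, and $H_{\bar\chi}=W\xi_0$ with $\xi_0=\xi+\rho\omega$ for a unique $\rho\in W$. The same decomposition over $\mathcal L$ shows that $\rho\in\mathcal L$, so $\rho$ can be computed over $\mathbb C$.

\emph{The value of $\rho$.} The periods of $\xi_0$ are $2\pi i(\partial z+\rho z)$ and $2\pi iN(\partial(\tau z)+\rho\tau z)$ at $\tau_0$. As $\xi_0$ is a multiple of $d\bar w$, the second is $N\bar\tau_0$ times the first. By \eqref{eq:partial}, $\partial(\tau z)=\tau\,\partial z+\frac z{2\pi i\theta}$. So $(\tau_0-\bar\tau_0)(\partial z+\rho z)=-\frac z{2\pi i\theta}$, that is, $\frac{\partial z}z+\rho=\frac1{4\pi\,\mathrm{Im}\,\tau_0\,\theta}$. With $\frac{\partial z}z=\frac{D\theta}{2\theta^2}$ and \eqref{eq:lambda} we obtain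
\begin{equation}\label{eq:rho}
2\rho=-\frac1{\theta(\tau_0)}\Big(\frac{D\theta}\theta(\tau_0)-\frac1{2\pi\,\mathrm{Im}\,\tau_0}\Big)=\lambda(1-2X_0).
\end{equation}
In particular $\lambda\in W$, and $\lambda\in\mathbb Q\cap W=\mathbb Z_{(p)}$ in (b).

\emph{The Verschiebung.} Since $\mathrm{ev}\,\sigma=\varphi\,\mathrm{ev}$, the map $V$ specializes at $X_0$ to $V=\mathrm{Ver}^*:H(E)\to H(E^\varphi)$, where $E^\varphi=\varphi^*E$. By \eqref{eq:bVer} and (K1), $Vb^*=(b^\varphi)^*V$, and $(b^\varphi)^*$ multiplies $\omega^\varphi$ by $\varphi\chi(b)$ and $\xi_0^\varphi$ by $\varphi\bar\chi(b)$. So $V\omega$ and $V\xi_0$ lie in the eigenlines of $\chi$ and $\bar\chi$. Put $\epsilon=\left(\frac dp\right)$, so that $\varphi(\sqrt d)=\epsilon\sqrt d$. If $\epsilon=1$, then $\varphi\chi=\chi$ and $V\omega=\kappa_1\omega^\varphi$, $V\xi_0=\kappa_2\xi_0^\varphi$ with $\kappa_1,\kappa_2\in W$. If $\epsilon=-1$, then $\varphi\chi=\bar\chi$ and $V\omega=\kappa_1\xi_0^\varphi$, $V\xi_0=\kappa_2\omega^\varphi$. By Lemma~\ref{lem:GM},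 $\langle\omega,\xi_0\rangle=N=\langle\omega^\varphi,\xi_0^\varphi\rangle$, and $\langle V\omega,V\xi_0\rangle=pN$ by (K1). The pairing is alternating, so $\kappa_1\kappa_2=\epsilon p$. In both cases, in $\mathrm{Sym}^2H(E^\varphi)$,
\begin{equation}\label{eq:product}
(V\omega)(V\xi_0)=\epsilon p\,\omega^\varphi\xi_0^\varphi .
\end{equation}

(a) For $\epsilon=-1$ we have $V\omega=\kappa_1(\xi^\varphi+\varphi(\rho)\omega^\varphi)$, so $\kappa_1=\beta(X_0)\in pW$ by \eqref{eq:beta}. Then $V(m_0)=\kappa_1^2(\xi_0^\varphi)^2$ is divisible by $p^2$, so $\Phi_0(X_0)\in p^2W$. By Proposition~\ref{prop:B}, $f(t_0)\in p^2W\cap\mathbb Q=p^2\mathbb Z_{(p)}$.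

(b) We have $m_1=2\omega\xi_0-2\rho m_0$, so $V(m_1)=2\epsilon p\,\omega^\varphi\xi_0^\varphi-2\rho V(m_0)$ by \eqref{eq:product}. As $\omega^\varphi\xi_0^\varphi=\frac12m_1^\varphi+\varphi(\rho)m_0^\varphi$, the coefficient of $m_0^\varphi$ in $V(m_1)$ is $2\epsilon p\,\varphi(\rho)-2\rho\,\Phi_0(X_0)$. Both parts of Proposition~\ref{prop:B} give
\[
(1-2X_0)(\vartheta f)(t_0)+2\rho f(t_0)\equiv2\epsilon p\,\varphi(\rho)\pmod{p^3W}.
\]
Insert \eqref{eq:rho}. Since $\lambda$ is rational, $\varphi(\lambda)=\lambda$; and $\varphi(1-2X_0)=\left(\frac{1-4ct_0}p\right)(1-2X_0)$, because $1-2X_0$ is a square root of $1-4ct_0\in\mathbb Z_{(p)}^\times$. Dividing by the unit $1-2X_0$ gives the claim modulo $p^3W$, and both sides are rational.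
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
The split cases were proved in Section~\ref{sec:split}. Let $p>5$.

For $N=2$ and $\tau_0=\frac{1+\sqrt{-5}}2$ we have $\mathcal O=\mathbb Z[\sqrt{-5}]$, $d=-20$, and $t_0=-\frac1{1024}$, $1-4ct_0=\frac54$ by Proposition~\ref{prop:cm20}. These numbers are $p$-adic units because $p\ne2,5$. Moreover $\left(\frac{-20}p\right)=-1$ exactly for $p\equiv11,13,17,19\pmod{20}$. Theorem~\ref{thm:cm}(a) gives the last case of \eqref{eq:conj1}.

For $N=3$ and $\tau_0=\sqrt{-2/3}$ we have $\mathcal O=\mathbb Z[\sqrt{-6}]$, $d=-24$, and $t_0=\frac1{216}$, $1-4ct_0=\frac12$, $\lambda=\frac16$ by Proposition~\ref{prop:cm24}. The hypotheses of Theorem~\ref{thm:cm} hold. Since $\left(\frac{-24}p\right)=-1$ exactly for $p\equiv13,17,19,23\pmod{24}$, part (a) gives the last case of \eqref{eq:conj2}. Part (b), multiplied by $6$, gives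
\[
S_3\equiv\left(\frac{-12}p\right)p=\left(\frac{-3}p\right)p=\left(\frac p3\right)p\pmod{p^3},
\]
which is \eqref{eq:conj3}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BO} Berthelot and Ogus, \emph{Notes on crystalline cohomology}.

\bibitem{SC} \emph{Conjectures and Results on Super Congruences}, \texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/SuperCongruence.pdf}.

\bibitem{KatzPadic} Katz, \emph{$p$-adic properties of modular schemes and modular forms}.

\bibitem{KatzDwork} Katz, \emph{Travaux de Dwork}.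

\end{thebibliography}
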